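\title{An averaging projection on $L_p(X)$ for $0<p<1$}

\begin{abstract}
For every $0<p<1$ we construct a separable $p$-Banach space $X\neq\{0\}$ such that $L_p([0,1];X)$ admits a bounded linear projection onto its subspace of constant functions, of norm at most $8^{1/p}$. Every $p$-Banach space embeds isometrically into a $p$-Banach space with this property. The smallest possible norm of such a projection is attained and lies between $2^{1/p-1}$ and $8^{1/p}$. The space $X$ is a quotient of a weighted $\ell_p$-sum of the spaces $L_p([0,1]^n)$. It is shown to be nonzero by means of random signed sums over words with distinct letters, whose expected number of terms grows only exponentially with the length.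
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, $0<p<1$, scalars are real or complex, and $|B|$ is the Lebesgue measure of a set $B$. A \emph{quasi-norm} satisfies the axioms of a norm with the triangle inequality weakened to $\|x+y\|\le K(\|x\|+\|y\|)$. It is an \emph{$r$-norm}, $0<r\le1$, if $\|x+y\|^r\le\|x\|^r+\|y\|^r$, and a complete $r$-normed space is an \emph{$r$-Banach space}. By the Aoki--Rolewicz theorem every quasi-Banach space has an equivalent $r$-norm for some $r$. We always assume that such a norm has been chosen, so that quasi-norms are continuous.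

For a quasi-Banach space $X$, a function $f:[0,1]\to X$ is \emph{strongly measurable} if it is an almost everywhere limit of simple functions, and $L_p(X)=L_p([0,1];X)$ is the space of classes of strongly measurable $f$ with
\[
\|f\|=\Bigl(\int_0^1\|f(t)\|^p\,dt\Bigr)^{1/p}<\infty .
\]
It is the completion of the $X$-valued simple functions. The same definition applies over any probability space. For a scalar function $\phi$ and $x\in X$ we write $\phi\otimes x$ for $t\mapsto\phi(t)x$; thus $\mathbf 1\otimes x$ is the constant function $x$, and $\|\mathbf 1\otimes x\|=\|x\|$. An \emph{averaging projection} on $L_p(X)$ is a bounded linear projection of $L_p(X)$ onto the subspace of constant functions. Identifying that subspace with $X$, we regard it as a bounded linear map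
\[
P:L_p(X)\to X\qquad\text{with}\qquad P(\mathbf 1\otimes x)=x\quad(x\in X);
\]
the norm of the projection is $\|P\|$.

If $X$ is a Banach space and the exponent is at least $1$, the integral $f\mapsto\int_0^1f$ is such a map, of norm one. Below exponent $1$ the integral is unbounded, and the reason for this rules out much more.

\begin{lemma}\label{lem:vanish}
Let $q>p$ and let $Z$ be a $q$-normed space. Every bounded linear operator $R:L_p\to Z$ on the scalar space $L_p=L_p[0,1]$ is zero.
\end{lemma}

\begin{proof}
Split a measurable set $B$ into $N$ pieces of measure $|B|/N$. Then $\|R1_B\|^q\le N\|R\|^q(|B|/N)^{q/p}$, which tends to $0$ as $N\to\infty$. So $R$ vanishes on simple functions, and these are dense.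
\end{proof}

With $Z$ the scalar field and $q=1$ this is Day's theorem $L_p^*=\{0\}$.

\begin{proposition}\label{prop:necessary}
If $X\ne\{0\}$ and $L_p(X)$ has an averaging projection, then $X^*=\{0\}$, and $X$ has no equivalent $q$-norm for any $q>p$.
\end{proposition}

\begin{proof}
For $x\neq0$ the operator $R\phi=P(\phi\otimes x)$ from $L_p$ to $X$ is bounded and $R\mathbf 1=x\ne0$, so Lemma~\ref{lem:vanish} excludes an equivalent $q$-norm. If $x^*\in X^*$ and $x^*(x)=1$, then $x^*R$ is a nonzero functional on $L_p$, which is excluded as well.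
\end{proof}

The splitting argument loses its force exactly at $q=p$, and the first space to try is $X=L_p$, which passes both tests by Lemma~\ref{lem:vanish}. It is known, however, that there is no averaging projection on $L_p(L_p)$. All this suggests that averaging might be impossible for every $X$, and leads to the following question, posed in \cite{source}: \emph{for $0<p<1$, is there a quasi-Banach space $X\neq\{0\}$ such that $L_p(X)$ admits an averaging projection?} The answer is yes.

\begin{theorem}\label{thm:A}
Let $0<p<1$. There is a separable $p$-Banach space $X\ne\{0\}$ with an averaging projection on $L_p(X)$ of norm at most $8^{1/p}$.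
\end{theorem}

\begin{theorem}\label{thm:B}
Every $p$-Banach space $Y$ embeds isometrically into a $p$-Banach space $X$, separable if $Y$ is, such that $L_p(X)$ has an averaging projection of norm at most $8^{1/p}$.
\end{theorem}

Theorem~\ref{thm:A} is Theorem~\ref{thm:B} with $Y$ the scalar field. The last result concerns the best constant. The numbers $\nu_n\in(0,1]$ in it are defined in \eqref{eq:nu}: $\nu_n$ is the infimum of $\|F\|_p^p$ over the functions $F\in L_p([0,1]^n)$ that can be reduced to the scalar $1$ by inserting and deleting dummy variables.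

\begin{theorem}\label{thm:C}
Let $C_p^*$ be the infimum of $\|P\|$ over all averaging projections $P$ on $L_p(X)$, over all quasi-Banach spaces $X\neq\{0\}$ ($r$-normed, for any $r$). The infimum is attained, by a $p$-Banach space; $C_p^*=\lim_n\nu_n^{-1/(np)}$; and
\[
2^{\frac1p-1}\le C_p^*\le 8^{1/p}.
\]
\end{theorem}

In Section~\ref{sec:quotient} we iterate a hypothetical projection, read off the relations that the iterates satisfy, and build a space $X$ from these relations. It carries an averaging map by construction, and the whole difficulty is to show that $X\neq\{0\}$. This is reduced to finding a compatible sequence of operators $T_n$ on $L_p([0,1]^n;Y)$ with exponentially growing norms. Section~\ref{sec:two} finds $T_2$ by hand, Sections~\ref{sec:letters} and~\ref{sec:count} supply the combinatorics for all $n$, Section~\ref{sec:T} completes the proof of Theorem~\ref{thm:B}, and Section~\ref{sec:optimal} proves Theorem~\ref{thm:C}.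

We use the following standard facts. If $Y$ is $p$-Banach, so is $L_p(\Omega;Y)$ for a probability space $\Omega$, and so is an $\ell_p$-sum of $p$-Banach spaces. The quotient of a $p$-Banach space $E$ by a closed subspace $N$ is $p$-Banach under $\|[e]\|=\inf_{\eta\in N}\|e+\eta\|$. A bounded linear map from a dense subspace into a complete space extends with the same norm.

\section{The universal quotient}\label{sec:quotient}

\subsection*{Iterated averages}
For $1\le i\le n$ let $\delta_i:[0,1]^n\to[0,1]^{n-1}$ delete the $i$-th coordinate. If $h$ is a function of $n-1$ variables, $h\circ\delta_i$ is the same function with a dummy variable inserted in place $i$. The cube $[0,1]^0$ is a point, so a function on it is a single value.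

An averaging projection can be applied repeatedly, one variable at a time, and averaging over a dummy variable does nothing.

\begin{lemma}\label{lem:iterate}
Let $P$ be an averaging projection on $L_p(X)$, with $X$ quasi-Banach, and let $x\in X$. Define $\Theta_0(c)=cx$ for scalars $c$, and for scalar $F\in L_p([0,1]^n)$, $n\ge1$,
\[
\Theta_n(F)=P\bigl(t\mapsto\Theta_{n-1}(F(t,\cdot))\bigr).
\]
Then $\Theta_n$ is linear, $\|\Theta_n(F)\|\le\|P\|^n\|F\|_p\|x\|$, and $\Theta_n(h\circ\delta_i)=\Theta_{n-1}(h)$ for $h\in L_p([0,1]^{n-1})$, $1\le i\le n$.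
\end{lemma}

\begin{proof}
The map $t\mapsto F(t,\cdot)$ is strongly measurable into $L_p([0,1]^{n-1})$. Indeed, take linear combinations $F_k$ of indicators of boxes with $F_k\to F$ in $L_p$; each $t\mapsto F_k(t,\cdot)$ is simple, and $\int\|F_k(t,\cdot)-F(t,\cdot)\|_p^p\,dt=\|F_k-F\|_p^p\to0$ gives a subsequence converging for almost every $t$. If $\Theta_{n-1}$ is linear and bounded as stated, then $t\mapsto\Theta_{n-1}(F(t,\cdot))$ is strongly measurable, of norm at most $\|P\|^{n-1}\|F\|_p\|x\|$ in $L_p(X)$. This gives linearity and the bound for $\Theta_n$.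

The identity is proved by induction on $n$. For $i=1$ we have $(h\circ\delta_1)(t,\cdot)=h$, so $P$ is applied to the constant function $\Theta_{n-1}(h)$ and returns it. For $i>1$ we have $(h\circ\delta_i)(t,\cdot)=h(t,\cdot)\circ\delta_{i-1}$, so $P$ is applied to $t\mapsto\Theta_{n-2}(h(t,\cdot))$, which gives $\Theta_{n-1}(h)$ by definition.
\end{proof}

\subsection*{The space $X_C$}
We now take the formal sums of such iterated averages as the elements of a space. Let $Y$ be a $p$-Banach space, $V_n=L_p([0,1]^n;Y)$, $V_0=Y$, and $C>0$. Let $E_C$ be the $p$-Banach space of sequences $e=(F_n)_{n\ge0}$, $F_n\in V_n$, with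
\[
\|e\|^p=\sum_{n\ge0}C^{np}\|F_n\|^p<\infty ,
\]
and let $j_n:V_n\to E_C$ be the canonical injections. Let $N_0$ be the linear span of the elements
\begin{equation}\label{eq:relations}
j_n(h\circ\delta_i)-j_{n-1}(h),\qquad n\ge1,\quad1\le i\le n,\quad h\in V_{n-1},
\end{equation}
let $N$ be its closure in $E_C$, and put $X_C=E_C/N$. This is a $p$-Banach space, separable if $Y$ is. The class of $j_n(F)$ stands for the $n$-fold average of $F$.

For scalar $Y$ the candidate is universal. If a $p$-Banach space $X$ has an averaging projection of norm at most $C$ and $x\neq0$, then by Lemma~\ref{lem:iterate} the map $(F_n)\mapsto\sum_n\Theta_n(F_n)$ is bounded on $E_C$, vanishes on $N$ and sends $j_0(1)$ to $x$; hence $X_C\neq\{0\}$.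

To average a function with values in $X_C$ one treats its variable as a new first coordinate. Raising the number of variables by one costs the factor $C$.

\begin{proposition}\label{prop:projection}
For every $C>0$ there is a linear map $P:L_p(X_C)\to X_C$ with $\|P\|\le C$ and $P(\mathbf 1\otimes x)=x$ for all $x\in X_C$.
\end{proposition}

\begin{proof}
For measurable $B\subset[0,1]$ and $F\in V_n$ let $1_B\otimes F\in V_{n+1}$ be the function $1_B(t_1)F(t_2,\dots,t_{n+1})$. For $e=(F_n)\in E_C$ let $1_B\otimes e=(0,1_B\otimes F_0,1_B\otimes F_1,\dots)$. If $B_1,\dots,B_k$ are disjoint and $e_i=(F^{(i)}_n)$, the functions $1_{B_i}\otimes F_n^{(i)}$, $1\le i\le k$, have disjoint supports, so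
\begin{equation}\label{eq:disjoint}
\Bigl\|\sum_i1_{B_i}\otimes e_i\Bigr\|^p=\sum_nC^{(n+1)p}\sum_i|B_i|\,\|F_n^{(i)}\|^p=C^p\sum_i|B_i|\,\|e_i\|^p .
\end{equation}
In particular $e\mapsto1_B\otimes e$ is bounded. Since $1_B\otimes(h\circ\delta_i)=(1_B\otimes h)\circ\delta_{i+1}$, it sends the element \eqref{eq:relations} to $j_{n+1}((1_B\otimes h)\circ\delta_{i+1})-j_n(1_B\otimes h)$, which is again of the form \eqref{eq:relations}. So it maps $N_0$ into $N_0$ and $N$ into $N$, and $R_B[e]=[1_B\otimes e]$ is a well-defined linear operator on $X_C$, finitely additive in $B$.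

For a simple function $f=\sum_i1_{B_i}\otimes x_i$ with disjoint $B_i$ put $Pf=\sum_iR_{B_i}x_i$. Passing to a common refinement of two partitions shows that $Pf$ does not depend on the representation and is linear in $f$. If $x_i=[e_i]$, then \eqref{eq:disjoint} gives $\|Pf\|^p\le C^p\sum_i|B_i|\|e_i\|^p$, and the infimum over representatives gives $\|Pf\|\le C\|f\|$. So $P$ extends to $L_p(X_C)$ with $\|P\|\le C$. For $x=[j_n(F)]$,
\[
P(\mathbf 1\otimes x)=[j_{n+1}(F\circ\delta_1)]=[j_n(F)]=x .
\]
Such $x$ span a dense subspace of $X_C$, and both sides are continuous in $x$.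
\end{proof}

Since $\|P\|\ge1$ when $X_C\neq\{0\}$, the proposition forces $X_C=\{0\}$ for $C<1$. To show that $X_C$ survives for large $C$ we need a bounded map on $E_C$ that kills $N$ but not $j_0(Y)$. A functional is useless here, by Proposition~\ref{prop:necessary}, so we map into a space of random variables.

\begin{proposition}\label{prop:reduction}
Let $\Omega$ be a probability space and let $T_n:V_n\to L_p(\Omega;Y)$, $n\ge0$, be linear maps such that $T_0y$ is the constant function $y$, $\|T_nF\|\le C^n\|F\|$, and
\begin{equation}\label{eq:compatible}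
T_n(h\circ\delta_i)=T_{n-1}h\qquad(n\ge1,\ 1\le i\le n,\ h\in V_{n-1}).
\end{equation}
Then $y\mapsto[j_0y]$ is an isometric embedding of $Y$ into $X_C$.
\end{proposition}

\begin{proof}
As $L_p(\Omega;Y)$ is $p$-Banach, $T(F_n)=\sum_nT_nF_n$ converges and $\|T(F_n)\|^p\le\sum_nC^{np}\|F_n\|^p$. So $T$ is a contraction on $E_C$. By \eqref{eq:compatible} it vanishes on $N_0$, hence on $N$, and induces a contraction $\bar T$ on $X_C$. Therefore $\|y\|=\|\bar T[j_0y]\|\le\|[j_0y]\|\le\|j_0y\|=\|y\|$.
\end{proof}

\section{Two variables}\label{sec:two}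

Let $x,y,z$ be independent uniform random points of $[0,1]$. For $n=1$ take $T_1h=h(x)$; it is an isometry and sends the constant $y_0\in Y$ to $y_0$. For $n=2$, \eqref{eq:compatible} demands that $T_2F=h(x)$ both for $F(t_1,t_2)=h(t_1)$ and for $F(t_1,t_2)=h(t_2)$. The formula $F(x,x)$ would do this, and $F(x,\dots,x)$ would satisfy \eqref{eq:compatible} for all $n$, but the diagonal is a null set and these expressions have no meaning for $F\in V_n$. We may evaluate $F$ only at points with independent coordinates.

Start with $F(x,y)$. It is right for $F=h(t_1)$ and gives $h(y)$ instead of $h(x)$ for $F=h(t_2)$. The correction must equal $h(x)-h(y)$ in the second case and $0$ in the first; $F(z,x)-F(z,y)$ does both. Thus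
\begin{equation}\label{eq:three}
T_2F=F(x,y)-F(z,y)+F(z,x)
\end{equation}
satisfies \eqref{eq:compatible}. Each of the three pairs is uniform on $[0,1]^2$, so $\|T_2F\|^p\le3\|F\|^p$.

In general, take a countable alphabet $\mathcal L$, independent uniform variables $\sigma_\alpha$, $\alpha\in\mathcal L$, and try
\[
T_nF=\sum_{w=\alpha_1\cdots\alpha_n}\Phi(w)\,F(\sigma_{\alpha_1},\dots,\sigma_{\alpha_n})
\]
with coefficients $\Phi(w)\in\{0,\pm1\}$ attached to words, $\Phi(\emptyset)=1$. Three things are needed:
\begin{itemize}
\item[(a)] $\Phi(w)=0$ unless the letters of $w$ are distinct;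
\item[(b)] $\sum_{\alpha}\Phi(u\alpha v)=\Phi(uv)$ for all words $u,v$, which yields \eqref{eq:compatible};
\item[(c)] the number of words of length $n$ with $\Phi(w)\neq0$ is at most exponential in $n$.
\end{itemize}
We shall let $\Phi=\Phi_s$ depend on a further random parameter $s$; then (c) is needed only on average, and the average count becomes a sum of lengths of intervals.

There is a mechanism that produces (b). If $A_\alpha$ are linear operators on a space of functions with $\sum_\alpha A_\alpha=\mathrm{Id}$, then $\Phi_s(\alpha_1\cdots\alpha_n)=(A_{\alpha_1}\cdots A_{\alpha_n}1)(s)$ satisfies (b), because the identity can be inserted anywhere in a product. Condition (a) asks that a product with a repeated factor vanish. A finite alphabet cannot work: (b) gives $\sum_{|w|=n}\Phi(w)=1$ for all $n$, while (a) makes the sum empty once $n$ exceeds the number of letters. We obtain (a) from an order: $A_\alpha g$ will be supported on an interval $I_\alpha$ and will depend only on values of $g$ to the right of $I_\alpha$, so that the intervals along a word move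 strictly to the right. The sum of such operators can still be the identity on functions for which $g(s)$ is determined by the values at points just to the right of $s$.

\section{A resolution of the identity by letters}\label{sec:letters}

The alphabet is $\mathcal L=\mathbb Z\cup\mathcal D$, where $\mathcal D$ is the set of dyadic intervals $J=[r_J-2^{-m},r_J)$ with $m\ge0$ and $r_J\in2^{-m}\mathbb Z$. Let $c_J=r_J-2^{-m-1}$ be the center of $J$ and $J^-=[r_J-2^{-m},c_J)$ its left half. To each letter we attach an interval $I_\alpha$ and a functional $\varphi_\alpha$ on functions $g:\mathbb R\to\mathbb R$: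
\[
I_q=[q,q+1),\quad\varphi_q(g)=g(q+1)\quad(q\in\mathbb Z);\qquad I_J=J^-,\quad\varphi_J(g)=g(c_J)-g(r_J)\quad(J\in\mathcal D),
\]
and we put $A_\alpha g=\varphi_\alpha(g)1_{I_\alpha}$. The integer letters alone sum to $g\mapsto g(\lfloor s\rfloor+1)$, a shift to the right; the dyadic letters bring the point of evaluation back toward $s$, one binary scale at a time. Let $\mathcal G$ be the space of functions $g$ such that for every $s$ there is $\eta>0$ with $g$ constant on $[s,s+\eta)$. It contains the constants and the indicators of intervals $[a,b)$.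

\begin{lemma}\label{lem:resolution}
For $g\in\mathcal G$ and $s\in\mathbb R$, only finitely many letters have $(A_\alpha g)(s)\ne0$, and $\sum_{\alpha\in\mathcal L}(A_\alpha g)(s)=g(s)$.
\end{lemma}

\begin{proof}
Let $\rho_m(s)$ be the smallest element of $2^{-m}\mathbb Z$ that is greater than $s$. The only integer letter with $s\in I_q$ is $q=\lfloor s\rfloor$, and it contributes $g(\rho_0(s))$. Among the $J\in\mathcal D$ of length $2^{-m}$ only the one containing $s$ can contribute, and for it $r_J=\rho_m(s)$. If $s\in J^-$, then $\rho_{m+1}(s)=c_J$ and the term is $g(c_J)-g(r_J)$. Otherwise $\rho_{m+1}(s)=r_J$ and the term is $0$. In both cases the term equals $g(\rho_{m+1}(s))-g(\rho_m(s))$. Since $s<\rho_m(s)\le s+2^{-m}$, we have $g(\rho_m(s))=g(s)$ as soon as $2^{-m}<\eta$. So the terms vanish for large $m$ and the sum telescopes to $g(s)$.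
\end{proof}

For a word $w=\alpha_1\cdots\alpha_n$ put $A_w=A_{\alpha_1}\cdots A_{\alpha_n}$, with $A_\emptyset=\mathrm{Id}$, and $\Phi_s(w)=(A_w1)(s)$. The operators have rank one, so for $n\ge1$
\begin{equation}\label{eq:sign}
A_w1=\varepsilon(w)1_{I_{\alpha_1}},\qquad\varepsilon(w)=\varphi_{\alpha_1}(1_{I_{\alpha_2}})\cdots\varphi_{\alpha_{n-1}}(1_{I_{\alpha_n}})\,\varphi_{\alpha_n}(1).
\end{equation}
Every factor lies in $\{0,\pm1\}$, hence so do $\varepsilon(w)$ and $\Phi_s(w)$. Call $w$ \emph{admissible} if $\varepsilon(w)\neq0$, and call $\alpha$ a \emph{predecessor} of an interval $I$ if $\varphi_\alpha(1_I)\ne0$. Since $\varphi_q(1)=1$ and $\varphi_J(1)=0$, a word is admissible exactly when its last letter is an integer and each $\alpha_i$, $i<n$, is a predecessor of $I_{\alpha_{i+1}}$.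

\begin{proposition}\label{prop:ab}
\textup{(a)} The letters of an admissible word are pairwise distinct.

\textup{(b)} For every $s\in\mathbb R$ and all words $u,v$, the sum $\sum_{\alpha\in\mathcal L}\Phi_s(u\alpha v)$ has finitely many nonzero terms and equals $\Phi_s(uv)$.
\end{proposition}

\begin{proof}
(a) If $\alpha$ is a predecessor of $I_\beta$, one of the points at which $\varphi_\alpha$ evaluates lies in $I_\beta$. These points ($q+1$, or $c_J$ and $r_J$) are all at least $\sup I_\alpha$, and every point of $I_\beta$ is less than $\sup I_\beta$ because $I_\beta$ is open on the right. So $\sup I_{\alpha_1}<\dots<\sup I_{\alpha_n}$ along an admissible word.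

(b) The function $g=A_v1$ lies in $\mathcal G$ by \eqref{eq:sign}. The functional $h\mapsto(A_uh)(s)$ has the form $\sum_il_ih(z_i)$ with at most two points $z_i$: it is $h(s)$ if $u$ is empty, and a multiple of $\varphi_\beta(h)$ if $u$ ends in $\beta$. Hence $\Phi_s(u\alpha v)=\sum_il_i(A_\alpha g)(z_i)$. Lemma~\ref{lem:resolution}, applied at each $z_i$, shows that finitely many $\alpha$ contribute and that the sum is $\sum_il_ig(z_i)=\Phi_s(uv)$.
\end{proof}

\section{Counting admissible words}\label{sec:count}

It remains to prove (c) on average. Admissible words grow to the left from their last letter, so we first list the predecessors of an interval. The \emph{level} of a dyadic rational $a$ is $\ell(a)=\min\{\ell\ge0:2^\ell a\in\mathbb Z\}$. Every $I_\alpha$ has the form $[a,a+2^{-k})$ with $k\ge0$ and $a\in2^{-k}\mathbb Z$, so that $\ell(a)\le k$.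

\begin{lemma}\label{lem:pred}
Let $I=[a,b)$ with $b=a+2^{-k}$, $k\ge0$, $a\in2^{-k}\mathbb Z$, and $\ell=\ell(a)$. The predecessors of $I$ are the following letters.
\begin{itemize}
\item[(i)] $J=[a-2^{-m},a)$, $m\ge\ell$. Here $I_\alpha=[a-2^{-m},a-2^{-m-1})$ and $\varphi_\alpha(1_I)=-1$.
\item[(ii)] $J=[a-2^{-\ell},a+2^{-\ell})$ if $\ell\ge1$, and $q=a-1$ if $\ell=0$. Here $I_\alpha=[a-2^{-\ell},a)$ and $\varphi_\alpha(1_I)=1$.
\item[(iii)] $J=[b-2^{-m},b)$, $m\ge k$. Here $I_\alpha=[b-2^{-m},b-2^{-m-1})$ and $\varphi_\alpha(1_I)=1$.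
\end{itemize}
\end{lemma}

\begin{proof}
The listed letters are predecessors with the stated signs. In (i), $r_J=a\in I$ and $c_J<a$. In (ii), $c_J=a$ and $r_J=a+2^{-\ell}\ge b$, or $q+1=a$. In (iii), $r_J=b\notin I$ and $a\le c_J<b$.

Conversely, let $\alpha$ be a predecessor, and note that $I\cap2^{-k}\mathbb Z=\{a\}$. If $\alpha=q\in\mathbb Z$, then $q+1\in I\cap\mathbb Z$, so $q+1=a$ and $\ell=0$; this is (ii). Let $\alpha=J$ have length $2^{-m}$, with $c=c_J$ and $r=r_J$. Exactly one of $c,r$ lies in $I$.

Suppose $r\in I$, $c\notin I$. Then $c<a\le r$, so $0\le r-a<2^{-m-1}$. If $m\ge k$, then $r-a\in2^{-m}\mathbb Z$, so $r=a$. If $m<k$, then $r\in I\cap2^{-k}\mathbb Z$, so again $r=a$. As $a=r\in2^{-m}\mathbb Z$, we have $m\ge\ell$; this is (i).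

Suppose $c\in I$, $r\notin I$. Then $c<b\le r$, so $0\le r-b<2^{-m-1}$. If $m\ge k$, then $r-b\in2^{-m}\mathbb Z$, so $r=b$; this is (iii). If $m+1\le k$, then $c\in I\cap2^{-k}\mathbb Z$, so $c=a$. As $c$ is an odd multiple of $2^{-m-1}$, we get $\ell=m+1$; this is (ii).
\end{proof}

The intervals in (i) tile $[a-2^{-\ell},a)$ and cancel the interval in (ii), while those in (iii) tile $I$; see Figure~\ref{fig:pred}. The total length of the intervals $I_\alpha$ over all predecessors of $I$ is therefore $2^{1-\ell}+2^{-k}$.

\begin{figure}[ht]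
\centering
\begin{tikzpicture}[xscale=1.3]
\foreach \x in {0,4,6} \draw[dashed,gray] (\x,-0.3)--(\x,2.4);
\node[below] at (0,-0.3) {$0$};
\node[below] at (4,-0.3) {$a=\frac12$};
\node[below] at (6,-0.3) {$b=\frac34$};
\draw[very thick] (4,2.1)--(6,2.1);
\draw[thick] (0,1.4)--(4,1.4);
\draw[thick] (0,0.7)--(4,0.7);
\draw[thick] (4,0)--(6,0);
\foreach \x in {0,4} \draw (\x,1.3)--(\x,1.5);
\foreach \x in {0,2,3,3.5,3.75,3.875} \draw (\x,0.6)--(\x,0.8);
\foreach \x in {4,5,5.5,5.75,5.875} \draw (\x,-0.1)--(\x,0.1);
\node[right] at (6.2,2.1) {$I$};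
\node[right] at (6.2,1.4) {(ii), sign $+$};
\node[right] at (6.2,0.7) {(i), sign $-$};
\node[right] at (6.2,0) {(iii), sign $+$};
\end{tikzpicture}
\caption{The intervals $I_\alpha$ of the predecessors $\alpha$ of $I=[\frac12,\frac34)$, with the signs $\varphi_\alpha(1_I)$. The signed sum of their indicators is $1_I$.}
\label{fig:pred}
\end{figure}

\begin{example}\label{ex:three}
Let $s\in[0,1)$ and let $J=J(s)=[1-2^{-m},1)$ be the interval of this form with $s\in J^-$. The only word of length $1$ with $\Phi_s\neq0$ is $0$. For length $2$ apply Lemma~\ref{lem:pred} to $I=[q,q+1)$ and require $s\in I_\alpha$: types (i) and (ii) force $q=1$ and give $J1$ with sign $-$ and $01$ with sign $+$, while type (iii) forces $q=0$ and gives $J0$ with sign $+$. This is \eqref{eq:three} with $x=\sigma_0$, $y=\sigma_1$, $z=\sigma_J$.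
\end{example}

We want a weight on intervals that dominates the length and whose total over the predecessors of $I$ is at most a constant times the weight of $I$. The length itself fails: $I=[0,2^{-k})$ has predecessors of total length more than $2$. The weight $2^{-\ell(a)}$, which governs that total, fails one step later: if $a=2^{-\ell}$, the predecessor of type (ii) has left endpoint $0$ and weight $1$. In general a step of type (ii) deletes the last nonzero binary digit of $a$ (when $\ell\geq1$), and the endpoint reaches $2^{-j}\mathbb Z$ after as many such steps as $a$ has nonzero digits beyond place $j$. So the weight should charge for every scale $2^{-j}$ in advance, discounted by a factor $\frac12$ for each step needed to reach it.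

Let $d_i(a)$, $i\ge1$, be the binary digits of $a-\lfloor a\rfloor$ (finite expansion), and put
\[
\tau_j(a)=\sum_{i>j}d_i(a),\qquad W(a)=\sum_{j\ge0}2^{-j-\tau_j(a)} .
\]
With $\ell=\ell(a)$ we have $\tau_j(a)=0$ for $j\ge\ell$, so
\begin{equation}\label{eq:W}
W(a)=S(a)+2^{1-\ell},\qquad S(a)=\sum_{j<\ell}2^{-j-\tau_j(a)} .
\end{equation}

\begin{lemma}\label{lem:weight}
In the situation of Lemma~\ref{lem:pred}, the sum of $W(\min I_\alpha)$ over all predecessors $\alpha$ of $I$ is at most $8W(a)$.
\end{lemma}

\begin{proof}
We use $\sum_{i\ge0}(i+2)2^{-i}=2+4=6$.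

\emph{Type (i).} For $m\ge\ell$ write $a-2^{-m}=(a-2^{-\ell})+\sum_{\ell<i\le m}2^{-i}$. This number has the digits of $a$ at places $i<\ell$, the digit $0$ at place $\ell$ if $\ell\ge1$ (where $a$ has the digit $1$), digits $1$ at places $\ell<i\le m$, and $0$ afterwards. Hence $\tau_j(a-2^{-m})$ equals $\tau_j(a)-1+(m-\ell)$ for $j<\ell$, equals $m-j$ for $\ell\le j\le m$, and is $0$ for $j>m$. The three ranges of $j$ give
\begin{equation}\label{eq:Wi}
W(a-2^{-m})=2^{1-(m-\ell)}S(a)+(m-\ell+1)2^{-m}+2^{-m}.
\end{equation}
The sum over $m\ge\ell$ is $4S(a)+6\cdot2^{-\ell}=4S(a)+3\cdot2^{1-\ell}$.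

\emph{Type (ii).} Formula \eqref{eq:Wi} with $m=\ell$ gives $W(a-2^{-\ell})=2S(a)+2^{1-\ell}$.

\emph{Type (iii).} For $m\ge k$, the number $b-2^{-m}=a+\sum_{k<i\le m}2^{-i}$ has the digits of $a$ up to place $k$, digits $1$ at places $k<i\le m$, and $0$ afterwards. So $\tau_j(b-2^{-m})$ equals $\tau_j(a)+(m-k)$ for $j<k$, equals $m-j$ for $k\le j\le m$, and is $0$ for $j>m$. Since $\sum_{j<k}2^{-j-\tau_j(a)}=W(a)-2^{1-k}$,
\[
W(b-2^{-m})=2^{-(m-k)}\bigl(W(a)-2^{1-k}\bigr)+(m-k+1)2^{-m}+2^{-m}.
\]
The sum over $m\ge k$ is $2W(a)-2\cdot2^{1-k}+3\cdot2^{1-k}=2W(a)+2^{1-k}$, which is at most $2S(a)+3\cdot2^{1-\ell}$ by \eqref{eq:W} and $k\ge\ell$.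

The total is at most $8S(a)+7\cdot2^{1-\ell}\le8W(a)$.
\end{proof}

\begin{proposition}\label{prop:count}
For $n\ge1$,
\[
\int_0^1\sum_{|w|=n}|\Phi_s(w)|\,ds\le8^{n-1}.
\]
Consequently, for almost every $s\in[0,1)$ only finitely many words of each length have $\Phi_s(w)\neq0$.
\end{proposition}

\begin{proof}
For a nonempty word $w$ let $I(w)=I_{\alpha_1}$, where $\alpha_1$ is its first letter, and $a(w)=\min I(w)$. Let $\Gamma_n$ be the set of admissible words of length $n$ with last letter $0$. The words of $\Gamma_{n+1}$ are the $\alpha w$ with $w\in\Gamma_n$ and $\alpha$ a predecessor of $I(w)$. Since $\Gamma_1=\{0\}$ and $W(0)=2$, Lemma~\ref{lem:weight} and induction give $\sum_{w\in\Gamma_n}W(a(w))\le2\cdot8^{n-1}$. By \eqref{eq:W}, $|I(w)|\le2^{-\ell(a(w))}\le\frac12W(a(w))$, so $\sum_{w\in\Gamma_n}|I(w)|\le8^{n-1}$.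

Translation by $q\in\mathbb Z$ permutes the letters, with $I_{\alpha+q}=I_\alpha+q$ and $\varphi_{\alpha+q}(1_{I+q})=\varphi_\alpha(1_I)$, so it preserves admissibility. An admissible word ends in an integer, hence is $w+q$ for exactly one pair $w\in\Gamma_n$, $q\in\mathbb Z$. By \eqref{eq:sign},
\[
\int_0^1\sum_{|w|=n}|\Phi_s(w)|\,ds=\sum_{w\in\Gamma_n}\sum_{q\in\mathbb Z}\bigl|(I(w)+q)\cap[0,1)\bigr|=\sum_{w\in\Gamma_n}|I(w)|\le8^{n-1}.
\]
The integrand counts the words with $\Phi_s(w)\ne0$, and it is finite almost everywhere for each of the countably many $n$.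
\end{proof}

For $n=1,2$ the integral equals $1$ and $3$ by Example~\ref{ex:three}. For $n=3$ we sum $2^{1-\ell}+2^{-k}$ over the predecessors of $[0,1)$: the letter $-1$ gives $3$, and for each $m\geq0$ two letters have $\ell=m$, $k=m+1$, so the integral is $3+2\sum_m(2^{1-m}+2^{-m-1})=13$.

\section{Proof of Theorems \ref{thm:A} and \ref{thm:B}}\label{sec:T}

Let $\Omega=[0,1)\times[0,1]^{\mathcal L}$ with the (completed) product of Lebesgue measures, and points $(s,\sigma)$, $\sigma=(\sigma_\alpha)_{\alpha\in\mathcal L}$. For $w=\alpha_1\cdots\alpha_n$ write $\sigma_w=(\sigma_{\alpha_1},\dots,\sigma_{\alpha_n})$. Let $T_0y$ be the constant function $y$, and for $n\ge1$ and $F\in V_n$ put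
\[
(T_nF)(s,\sigma)=\sum_{|w|=n}\Phi_s(w)\,F(\sigma_w).
\]

\begin{proposition}\label{prop:T}
The maps $T_n:V_n\to L_p(\Omega;Y)$ are well defined and linear, $\|T_nF\|^p\le8^{n-1}\|F\|^p$ for $n\ge1$, and \eqref{eq:compatible} holds.
\end{proposition}

\begin{proof}
Only admissible words occur. Their letters are distinct by Proposition~\ref{prop:ab}(a), so $\sigma_w$ is uniformly distributed on $[0,1]^n$ and independent of $s$. Hence each term is strongly measurable, changes only on a null set when $F$ does, and satisfies
\[
\int_\Omega\|\Phi_s(w)F(\sigma_w)\|^p=\int_0^1|\Phi_s(w)|^p\,ds\;\|F\|^p=\int_0^1|\Phi_s(w)|\,ds\;\|F\|^p ,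
\]
since $|\Phi_s(w)|\in\{0,1\}$. There are countably many words, and for almost every $s$ the sum is finite by Proposition~\ref{prop:count}. So $T_nF$ is an almost everywhere limit of partial sums, is strongly measurable, and depends only on the class of $F$. The $p$-triangle inequality in $Y$ and Proposition~\ref{prop:count} give the norm bound.

For \eqref{eq:compatible}, fix a representative of $h$ defined everywhere, and $s$ for which all sums are finite. Write each word of length $n$ as $u\alpha v$ with $|u|=i-1$; then $(h\circ\delta_i)(\sigma_{u\alpha v})=h(\sigma_{uv})$. Grouping the finite sum by $uv$ and using Proposition~\ref{prop:ab}(b),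
\[
T_n(h\circ\delta_i)(s,\sigma)=\sum_{|uv|=n-1}\Bigl(\sum_\alpha\Phi_s(u\alpha v)\Bigr)h(\sigma_{uv})=\sum_{|w'|=n-1}\Phi_s(w')h(\sigma_{w'})=(T_{n-1}h)(s,\sigma).
\]
For $n=1$ the right side is $h\in Y$, because $\Phi_s(\emptyset)=1$.
\end{proof}

\begin{proof}[Proof of Theorems \ref{thm:A} and \ref{thm:B}]
Take $C=8^{1/p}$ and $X=X_C$. By Proposition~\ref{prop:T}, $\|T_nF\|\le C^n\|F\|$, so Proposition~\ref{prop:reduction} embeds $Y$ isometrically into $X$, and Proposition~\ref{prop:projection} gives an averaging projection of norm at most $8^{1/p}$. For $Y$ the scalar field, $X$ is separable and nonzero.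
\end{proof}

The hypothesis that $Y$ is $p$-normed enters wherever a sum is estimated by the sum of the $p$-th powers of its terms: in the norm of $E_C$, in Proposition~\ref{prop:reduction} and in Proposition~\ref{prop:T}. The base $8$ does not depend on $p$ because the coefficients $\Phi_s(w)$ are $0$ or $\pm1$.

\begin{remark}\label{rem:prob}
The construction of $X_C$, Propositions~\ref{prop:projection} and~\ref{prop:reduction} and this section use no property of $[0,1]$ beyond its being a probability space. If $(S,\mu)$ is any probability space, take $V_n=L_p(S^n,\mu^n;Y)$ and let the $\sigma_\alpha$ be independent with law $\mu$; the parameter $s$ stays in $[0,1)$. The same proof gives Theorem~\ref{thm:B} for $L_p(S;X)$, with the bound $8^{1/p}$, and with $X$ separable whenever $Y$ and the spaces $V_n$ are.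
\end{remark}

\section{The optimal constant}\label{sec:optimal}

Now $Y$ is the scalar field. Let $E_{\mathrm{alg}}=\bigoplus_nV_n$ be the algebraic direct sum. It lies in every $E_C$ and contains $N_0$, which does not depend on $C$. For $F\in V_n$, $F'\in V_m$ let $F\otimes F'\in V_{n+m}$ be the function $F(t_1,\dots,t_n)F'(t_{n+1},\dots,t_{n+m})$; then $\|F\otimes F'\|_p=\|F\|_p\|F'\|_p$. The product $j_n(F)j_m(F')=j_{n+m}(F\otimes F')$ makes $E_{\mathrm{alg}}$ an associative algebra with unit $1=j_0(1)$. For $G\in V_k$,
\[
G\otimes(h\circ\delta_i)=(G\otimes h)\circ\delta_{k+i},\qquad(h\circ\delta_i)\otimes G=(h\otimes G)\circ\delta_i ,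
\]
so $N_0$ is a two-sided ideal. Write $\equiv$ for congruence modulo $N_0$; congruences may be added and multiplied. Define
\begin{equation}\label{eq:nu}
\mathcal U_n=\{F\in V_n:\ j_n(F)\equiv1\},\qquad\nu_n=\inf\{\|F\|_p^p:\ F\in\mathcal U_n\}.
\end{equation}
By Lemma~\ref{lem:iterate}, a function in $\mathcal U_n$ has the same $n$-fold average as the constant $\mathbf 1$ under every averaging projection; the smaller its norm, the larger $\|P\|$ must be.

\begin{lemma}\label{lem:nu}
We have $\nu_0=1$, $8^{-(n-1)}\le\nu_n\le1$ for $n\ge1$, and $\nu_{n+m}\le\nu_n\nu_m$. The limit $\nu=\lim_n\nu_n^{1/n}$ exists, equals $\inf_{n\ge1}\nu_n^{1/n}$, and $\nu\ge1/8$.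
\end{lemma}

\begin{proof}
The map $T=\sum_nT_n$ on $E_{\mathrm{alg}}$ kills $N_0$ and sends $1$ to the constant function $1$. So $T_nF=1$ for $F\in\mathcal U_n$. For $n=0$ this gives $\mathcal U_0=\{1\}$, and for $n\ge1$ Proposition~\ref{prop:T} gives $1\le8^{n-1}\|F\|_p^p$. The constant $\mathbf 1$ lies in $\mathcal U_n$, by deleting the variables one at a time, so $\nu_n\le1$. If $F\in\mathcal U_n$ and $F'\in\mathcal U_m$, then $j_{n+m}(F\otimes F')\equiv1\cdot1$, which gives submultiplicativity. For fixed $m\ge1$ it follows that $\nu_n\le\nu_m^{\lfloor n/m\rfloor}$, hence $\limsup_n\nu_n^{1/n}\le\nu_m^{1/m}$, and the limit exists and equals the infimum. Finally $\nu_n^{1/n}\ge8^{-(n-1)/n}\ge1/8$.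
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:C}]
\emph{Every averaging projection has norm at least $\nu^{-1/p}$.} Let $X\ne\{0\}$ be quasi-Banach, $P$ an averaging projection, $x\ne0$, and $\Theta_n$ as in Lemma~\ref{lem:iterate}. The linear map $\sum_nj_n(F_n)\mapsto\sum_n\Theta_n(F_n)$ on $E_{\mathrm{alg}}$ kills $N_0$ and sends $1$ to $x$, so $\Theta_n(F)=x$ for $F\in\mathcal U_n$. Then $\|x\|\le\|P\|^n\|F\|_p\|x\|$, that is, $1\le\|P\|^{np}\nu_n$ for all $n$, and $\|P\|\ge\nu^{-1/p}$. No triangle inequality in $X$ is used here, which is why any $r$ is allowed.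

\emph{The value $\nu^{-1/p}$ is attained.} Let $C=\nu^{-1/p}$. By Proposition~\ref{prop:projection} it suffices to show $X_C\neq\{0\}$. The numbers $a_n=C^{np}\nu_n=\nu_n/\nu^n$ satisfy $a_n\ge1$ for all $n\geq0$. This controls representatives of $1$ that live in a single $V_n$, whereas the quotient norm involves representatives spread over several $V_n$. We convert the latter into the former by padding each component with an element of some $\mathcal U_i$.

Suppose $1\in N=\overline{N_0}$. Then some $\eta\in N_0$ has $\|1-\eta\|_{E_C}<1$. Write $1-\eta=\sum_{n=0}^Mj_n(G_n)$ with $M\ge1$ and put $\gamma_n=C^{np}\|G_n\|_p^p$, so that $\sum_n\gamma_n<1$. For $k\ge M$ and $F^{(i)}\in\mathcal U_i$,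
\[
j_k\Bigl(\sum_{n=0}^MG_n\otimes F^{(k-n)}\Bigr)=\sum_{n=0}^Mj_n(G_n)\,j_{k-n}(F^{(k-n)})\equiv\sum_{n=0}^Mj_n(G_n)\equiv1 .
\]
So the function on the left lies in $\mathcal U_k$, and $\nu_k\le\sum_n\|G_n\|_p^p\|F^{(k-n)}\|_p^p$. Taking infima over the $F^{(i)}$ and multiplying by $C^{kp}$ gives $a_k\le\sum_{n=0}^M\gamma_na_{k-n}$. Moving the term $n=0$ to the left,
\[
a_k\le\kappa\max_{1\le n\le M}a_{k-n}\quad(k\ge M),\qquad\kappa=\frac{\sum_{n\ge1}\gamma_n}{1-\gamma_0}<1 .
\]
With $K=\max_{i<M}a_i$, induction gives $a_k\le K\kappa^{\lfloor k/M\rfloor}$, because $\lfloor(k-n)/M\rfloor\ge\lfloor k/M\rfloor-1$ for $n\le M$. Thus $a_k\to0$, contradicting $a_k\ge1$. Hence $X_C\neq\{0\}$ and $C_p^*=\nu^{-1/p}=\lim_n\nu_n^{-1/(np)}$, attained by the $p$-Banach space $X_C$. Since $\nu\ge1/8$, we have $C_p^*\le8^{1/p}$.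

\emph{The bound $C_p^*\ge2^{1/p-1}$.} We need elements of $\mathcal U_n$ of small norm; for $p<1$ this means concentrating mass on a small set. Let $\chi=1_{[0,1/2)}$ and $\chi'=1_{[1/2,1]}$ in $V_1$. In the algebra $E_{\mathrm{alg}}/N_0$ the classes of $j_1(\chi)$ and $j_1(\chi')$ add up to $1$, so they commute, and the binomial theorem applied to $1=1^n$ shows that
\[
F=\sum_{k=0}^n\binom nk\,\chi^{\otimes k}\otimes(\chi')^{\otimes(n-k)}\in\mathcal U_n .
\]
(For $n=2$ the mass of $\chi'\otimes\chi$ has been moved onto $\chi\otimes\chi'$, and $\|F\|_p^p=(2+2^p)/4<1$.) The summands have disjoint supports of measure $2^{-n}$. By H\"older's inequality, $\sum_{k=1}^Lc_k^p\le L^{1-p}(\sum_kc_k)^p$ for $c_k\ge0$, so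
\[
\nu_n\le2^{-n}\sum_{k=0}^n\binom nk^p\le2^{-n}(n+1)^{1-p}2^{np}.
\]
Thus $\nu\le2^{-(1-p)}$ and $C_p^*=\nu^{-1/p}\ge2^{1/p-1}$.
\end{proof}

\begin{remark}\label{rem:commute}
The last step shows why the order of the variables, and of the letters in a word, cannot be ignored. Let $P$ be an averaging projection on $L_p(X)$, $X\neq\{0\}$, split $[0,1]$ into $L$ sets $B_1,\dots,B_L$ of measure $1/L$, and put $R_ix=P(1_{B_i}\otimes x)$. Then $\sum_iR_i=\mathrm{Id}$ and $\Theta_n(1_{B_{i_1}}\otimes\dots\otimes1_{B_{i_n}})=R_{i_1}\cdots R_{i_n}x$. If the $R_i$ commute, the multinomial theorem gives $x=\Theta_n(F)$, where $F$ is a sum of at most $(n+1)^L$ multiples of indicators of disjoint sets of measure $L^{-n}$, with nonnegative coefficients adding up to $L^n$. Then $1\le\|P\|^{np}L^{-n}(n+1)^{L(1-p)}L^{np}$ for all $n$, so $\|P\|\ge L^{1/p-1}$. For large $L$ the $R_i$ therefore do not commute: iterated averages depend on the order of averaging. In $E_{\mathrm{alg}}/N_0$ commutation already fails for three pieces, since by Example~\ref{ex:three} the function $T_2(1_{B_1}\otimes1_{B_2}-1_{B_2}\otimes1_{B_1})$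 equals $1$ where $\sigma_0\in B_1$, $\sigma_1\in B_2$ and $\sigma_{J(s)}\in B_3$.
\end{remark}

\begin{thebibliography}{1}
\bibitem{source}
\texttt{http://kaltonmemorial.missouri.edu:80/docs/QB-Handbook2003.pdf}
\end{thebibliography}
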